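# Words of primes and the distributive law for totally local Fitting classes

## 1. The operator $R_p$ on $S_3$, $D_{10}$ and $D_{30}$

All groups are finite. A $p$-element is an element of $p$-power order, a $p'$-element is one of order prime to $p$, and $D_{2m}$ is the dihedral group of order $2m$, so $D_6=S_3$. Fix a prime $p$ and do two things to a group $G$. First form $O^{p'}(G)$, the subgroup generated by all $p$-elements of $G$. Inside it form the subgroup generated by all $p'$-elements. Writing $O^p(X)$ for the subgroup of $X$ generated by its $p'$-elements, the result is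
$$R_p(G)=O^p(O^{p'}(G)).$$

Take $G=S_3$. The involutions generate $S_3$, and the elements of odd order generate $C_3$; so $R_2(S_3)=C_3$. The $3$-elements generate $C_3$, whose only $3'$-element is $1$; so $R_3(S_3)=1$. In the same way $R_2(D_{10})=C_5$ and $R_5(D_{10})=1$. For $D_{30}$, the involutions generate everything and the elements of odd order generate $C_{15}$, so $R_2(D_{30})=C_{15}$; moreover $R_3(D_{30})=O^3(C_3)=1$ and $R_5(D_{30})=O^5(C_5)=1$.

Now let a group *spell words*: choose a prime $p_1$ dividing $|G|$, pass to $R_{p_1}(G)$, choose a prime $p_2$ dividing the order of that group, and so on; one may stop at any time. With $\varepsilon$ for the empty word: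

- $S_3$ spells $\varepsilon,\ 2,\ 3,\ 23$;
- $D_{10}$ spells $\varepsilon,\ 2,\ 5,\ 25$;
- $D_{30}$ spells $\varepsilon,\ 2,\ 3,\ 5,\ 23,\ 25$, which is exactly the union of the two lists above.

Suppose that membership in a class $\mathfrak F$ is decided by tests on the groups $R_p(G)$: for each prime $p$ there is a class $f(p)$, closed under normal subgroups and direct products, and $G\in\mathfrak F$ means that $R_p(G)\in f(p)$ for every prime $p$ dividing $|G|$. If $S_3$ and $D_{10}$ lie in $\mathfrak F$, then $C_3,C_5\in f(2)$, so $C_{15}\in f(2)$; also $1\in f(3)$ and $1\in f(5)$. Hence $D_{30}\in\mathfrak F$. Conversely, if $D_{30}\in\mathfrak F$, then $C_{15}\in f(2)$, so its normal subgroups $C_3$ and $C_5$ are in $f(2)$, and $1\in f(3)$, $1\in f(5)$; hence $S_3,D_{10}\in\mathfrak F$. So $D_{30}$ carries exactly the information of $S_3$ and $D_{10}$ together. Yet neither is subnormal in $D_{30}$: the proper normal subgroups of $D_{30}$ all lie in $C_{15}$.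

Not every group runs out of steam. The $p$-elements of $A_5$ generate a normal subgroup, and so do its $p'$-elements; hence $R_p(A_5)=A_5$ for $p=2,3,5$, and $A_5$ spells every word in these three letters.

Does joining classes always amount to taking the union of such data? If so, the lattice of these classes inherits the distributive law from sets. Let us say precisely which lattice this is.

## 2. Totally local Fitting classes and their lattice

**Definition (Fitting class).** A Fitting class is a class of groups closed under isomorphisms, under taking normal subgroups, and under products of normal subgroups: if $G=AB$ with $A,B\trianglelefteq G$ in the class, then $G$ is in the class.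

A non-empty Fitting class contains $1$ and all subnormal subgroups of its members. Examples are the class $\mathfrak N_p$ of $p$-groups, the class $(1)$ of trivial groups and the class $\mathfrak G$ of all groups. For a non-empty Fitting class $\mathfrak X$ the radical $G_{\mathfrak X}$ is the product of all normal $\mathfrak X$-subgroups of $G$; it lies in $\mathfrak X$. It contains every subnormal $\mathfrak X$-subgroup $S$: this is clear if $S=G$; otherwise $S\le L$ for some proper normal subgroup $L$ of $G$, by induction $S\le L_{\mathfrak X}$, and $L_{\mathfrak X}$ is characteristic in $L$, hence normal in $G$, hence contained in $G_{\mathfrak X}$.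

Let $\mathfrak G_{p'}$ be the class of $p'$-groups. The residual $G^{\mathfrak G_{p'}}$ is the smallest normal subgroup with quotient in $\mathfrak G_{p'}$. It equals $O^{p'}(G)$. Indeed, a normal subgroup with $p'$-quotient contains all $p$-elements. Conversely, if $gN$ is a $p$-element of $G/N$, write $g=ab$ with $a,b$ powers of $g$, $a$ a $p$-element and $b$ a $p'$-element; then $bN$ is both a $p$-element and a $p'$-element, so $gN=aN$. Thus $p$-elements of quotients lift to $p$-elements, and $G/O^{p'}(G)$ has no non-trivial $p$-element. The same argument with the roles exchanged shows that $O^p(G)$ is the $\mathfrak N_p$-residual of $G$. So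
$$R_p(G)=O^{p,p'}(G)=(G^{\mathfrak G_{p'}})^{\mathfrak N_p}.$$

Write $\mathbb P$ for the set of primes and $\pi(G)$ for the set of primes dividing $|G|$.

**Definition (local).** For a function $f$ assigning to each $p\in\mathbb P$ a Fitting class, where the empty class $\varnothing$ is admitted as a value, let
$$LR(f)=\{G:\ R_p(G)\in f(p)\ \text{for every } p\in\pi(G)\}.$$
A Fitting class $\mathfrak F$ is local if $\mathfrak F=LR(f)$ for some such $f$.

**Definition (totally local).** Every Fitting class is $0$-multiply local. For $n\ge1$, $\mathfrak F$ is $n$-multiply local if $\mathfrak F=LR(f)$ for some $f$ all of whose non-empty values are $(n-1)$-multiply local. $\mathfrak F$ is totally local if it is $n$-multiply local for every natural number $n$.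

If all non-empty values of $f$ are totally local, then $LR(f)$ is totally local (that it is a Fitting class is part of Lemma 1). This gives examples. With $f$ constantly $\varnothing$ we get $(1)$. With $f(p)=(1)$ and all other values empty we get $\mathfrak N_p$. With $h(2)=\mathfrak N_3$, $h(3)=(1)$ and all other values empty, $LR(h)$ consists of the $\{2,3\}$-groups $G$ such that $R_3(G)=1$ and $R_2(G)$ is a $3$-group (if the corresponding prime divides $|G|$). The condition $R_3(G)=1$ says that $O^{3'}(G)$ is a $3$-group, i.e. that the Sylow $3$-subgroup is normal, and this forces $R_2(G)\le O^2(G)$ to be a $3$-group. So $LR(h)=\mathfrak N_3\mathfrak N_2$, the class of groups with a normal $3$-subgroup of $2$-power index. Likewise $\mathfrak N_5\mathfrak N_2$ is totally local. They contain $S_3$ and $D_{10}$, respectively.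

Every class $LR(f)$ contains $1$, so totally local classes are non-empty. (Adding $\varnothing$ as an extra bottom element would change nothing below: any distributive identity involving a new bottom is trivial.) Ordered by inclusion, the totally local classes form a lattice $l^\infty$, with meet the intersection and $\mathfrak F\vee\mathfrak H$ the smallest totally local class containing both; Lemma 1 checks this.

The problem is Question 4 of "On Stone sublattices of the lattice of totally local Fitting classes": *Is the lattice of all totally local Fitting classes distributive (or modular at least)?* Distributive means $x\wedge(y\vee z)=(x\wedge y)\vee(x\wedge z)$. Modular means that $x\le z$ implies $(x\vee y)\wedge z=x\vee(y\wedge z)$; a distributive lattice is modular, because for $x\le z$ we get $(x\vee y)\wedge z=(x\wedge z)\vee(y\wedge z)=x\vee(y\wedge z)$.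

The answer is that $l^\infty$ is distributive, hence modular, and even completely distributive. Here is the example again: every totally local class containing $S_3$ and $D_{10}$ contains $D_{30}$, by Section 1, so $D_{30}\in\mathfrak N_3\mathfrak N_2\vee\mathfrak N_5\mathfrak N_2$.

## 3. Comonolithic groups, and the obstruction at $D_{30}$

**Definition (comonolithic).** A non-trivial group is comonolithic if it has a unique maximal normal subgroup $M$. Then every proper normal, hence every proper subnormal, subgroup lies in $M$.

$S_3$, $D_{30}$, $A_5$ and cyclic groups of prime power order $>1$ are comonolithic; $C_6$ is not. A non-trivial group that is not comonolithic is the product of two distinct maximal normal subgroups. A non-trivial quotient of a comonolithic group is comonolithic.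

A sensible person attacks distributivity by trying to show
$$\text{a comonolithic group in }\mathfrak F\vee\mathfrak H\text{ lies in }\mathfrak F\text{ or in }\mathfrak H.\tag{$*$}$$
This would suffice. Let $G\in\mathfrak L\cap(\mathfrak F\vee\mathfrak H)$. By $(*)$, each comonolithic subnormal subgroup of $G$ lies in $\mathfrak L\cap\mathfrak F$ or $\mathfrak L\cap\mathfrak H$. A Fitting class that contains all comonolithic subnormal subgroups of $G$ contains $G$ (induct on $|G|$, splitting a non-comonolithic group into two maximal normal subgroups). So $G\in(\mathfrak L\cap\mathfrak F)\vee(\mathfrak L\cap\mathfrak H)$.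

But $(*)$ is false. The group $D_{30}$ is comonolithic, lies in $\mathfrak N_3\mathfrak N_2\vee\mathfrak N_5\mathfrak N_2$, and lies in neither class, since $15$ divides its order.

Look at what happens at this point. The group $D_{30}$ itself does not split, but the test at $2$ hands over $R_2(D_{30})=C_{15}$, which does: $C_{15}=C_3C_5$, and each factor is contributed by one of the two classes. In general, let $G$ be comonolithic with $|G/M|=r$ prime. Then $R_p(G)\le M$ for every $p$ (because $O^p(G)\le M$ if $p=r$, and $O^{p'}(G)\le M$ if $p\neq r$). So one should not ask which class contains $G$; one should replace $G$ by the strictly smaller groups $R_p(G)$, remembering the letter $p$. Alternate the two moves: split a group into normal factors, or apply some $R_p$. They get stuck only at the trivial group and at comonolithic groups with non-abelian top. So the data that matter are pairs consisting of a word and a group that is trivial or comonolithic with non-abelian top.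

**Definition.** $\mathcal J$ is the class of perfect comonolithic groups. For $J\in\mathcal J$ with maximal normal subgroup $M$, the group $J/M$ is non-abelian simple; put $\sigma(J)=\pi(J/M)$.

A comonolithic $G$ with $G/M$ non-abelian has $G'\not\le M$, hence $G'=G$; so these are exactly the groups in $\mathcal J$. The group $A_5$ is in $\mathcal J$ with $\sigma=\{2,3,5\}$. To see that $\sigma(J)$ may be smaller than $\pi(J)$, let $V\le\mathbb F_7^5$ be the space of vectors with coordinate sum $0$ and $J=V\rtimes A_5$ with $A_5$ permuting coordinates. Taking $v=e_1-e_2$ and $g\in A_5$ with $1\mapsto3$, $2\mapsto 2$, the difference of $v$ and its image under $g$ is $e_1-e_3$; by symmetry all $e_i-e_j$ lie in $[V,A_5]$, so $[V,A_5]=V$ and $J$ is perfect. If $N\trianglelefteq J$ and $N\not\le V$, then $NV=J$, so $J/N$ is a quotient of $V$, hence abelian, and $N=J$. So $J\in\mathcal J$ with $M=V$ and $\sigma(J)=\{2,3,5\}$, while $R_7(J)=O^7(V)=1$.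

## 4. Words, wreath products and the map $\Lambda$

There is a second difficulty. Total locality provides, for each $n$, *some* function $f_n$, possibly a different one for each $n$, and "the value of $\mathfrak F$ at $p$" has no meaning yet. We need values that depend on $\mathfrak F$ only, and that behave well under inclusion and intersection. Wreath products provide them. Let $G\wr C_p=G^p\rtimes C_p$, with $C_p$ permuting the $p$ coordinates cyclically.

**Definition.** A word is a finite, possibly empty, sequence of primes. For any class $\mathfrak F$ of groups put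
$$\mathfrak F(p)=\{G:\ G\wr C_p\in\mathfrak F\},\qquad \mathfrak F(\varepsilon)=\mathfrak F,\qquad \mathfrak F(wp)=\mathfrak F(w)(p).$$

Induction on the length of $w$ gives $\mathfrak F(vw)=\mathfrak F(v)(w)$. The map $\mathfrak F\mapsto\mathfrak F(w)$ is monotone and commutes with intersections; both are immediate from the definition.

As an example let $\mathfrak F=\mathfrak N_3\mathfrak N_2$.

- $\mathfrak F(3)=\mathfrak N_3$. If $G$ is a $3$-group, so is $G\wr C_3$. Conversely, if $W=G\wr C_3\in\mathfrak F$, its Sylow $3$-subgroup $S$ is normal and contains the complement $C=C_3$, so $[G^3,C]\le S$. This commutator subgroup contains, for each $x\in G$, an element with $x$ in the first coordinate, so it maps onto $G$, and $G$ is a $3$-group.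
- $\mathfrak F(2)=\mathfrak F$: a $2$-power extension of $G^2\in\mathfrak F$ is again in $\mathfrak F$, and $G$ is subnormal in $G\wr C_2$.
- $\mathfrak F(p)=\varnothing$ for $p\ge5$, by orders.

Hence $\mathfrak F(23)=\mathfrak F(3)=\mathfrak N_3$ and $\mathfrak F(32)=\mathfrak N_3(2)=\varnothing$. The words without repeated neighboring letters with $\mathfrak F(w)\ne\varnothing$ are $\varepsilon,2,3,23$: the list spelled by $S_3$.

Let $\Omega$ be the set of pairs $(w,J)$ with $w$ a word and $J\in\mathcal J\cup\{1\}$, taken up to isomorphism, and put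
$$\Lambda(\mathfrak F)=\{(w,J)\in\Omega:\ J\in\mathfrak F(w)\}.$$

**Theorem A.** $l^\infty$ is a complete lattice. For totally local $\mathfrak F,\mathfrak H$ and every non-empty family $(\mathfrak F_i)$ in $l^\infty$:

- (a) $\mathfrak F\subseteq\mathfrak H\iff\Lambda(\mathfrak F)\subseteq\Lambda(\mathfrak H)$;
- (b) $\Lambda(\bigcap\mathfrak F_i)=\bigcap\Lambda(\mathfrak F_i)$;
- (c) $\Lambda(\bigvee\mathfrak F_i)=\bigcup\Lambda(\mathfrak F_i)$.

So $\Lambda$ embeds $l^\infty$ as a complete ring of subsets of $\Omega$. In particular $l^\infty$ is distributive, hence modular, and even completely distributive.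

Part (b) is already proved: $(\bigcap\mathfrak F_i)(w)=\bigcap\mathfrak F_i(w)$. The rest needs tools.

## 5. The calculus of $R_p$

We collect the elementary facts used throughout.

**(1)** If $N\le G$ then $R_p(N)\le R_p(G)$. If $N$ is subnormal (normal) in $G$, then $R_p(N)$ is subnormal (normal) in $R_p(G)$. The inclusion holds since $O^{p'}$ and $O^p$ are generated by $p$-elements and $p'$-elements, and these can only increase in number. Moreover $R_p(N)$ is characteristic in $N$, so it is subnormal (normal) in $G$.

**(2)** If $G=AB$ with $A,B\trianglelefteq G$, then $R_p(G)=R_p(A)R_p(B)$ and $O^p(G)=O^p(A)O^p(B)$. The group $G/O^p(A)O^p(B)$ is a product of two normal $p$-groups, so it is a $p$-group and $O^p(G)\le O^p(A)O^p(B)$; the other inclusion is as in (1). The same argument gives $O^{p'}(G)=O^{p'}(A)O^{p'}(B)$. Applying the first formula to this product yields the claim for $R_p$.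

**(3)** $R_p(G/N)=R_p(G)N/N$; and $R_p(G)=1$ if $p\nmid|G|$. By Section 2, $p$-elements and $p'$-elements of a quotient lift to elements of the same kind, so $O^{p'}$ and $O^p$ are both mapped onto the corresponding subgroup of a homomorphic image. If $p\nmid|G|$, already $O^{p'}(G)=1$.

**(4)** If $N\trianglelefteq G$, $G/N$ is an $r$-group and $q\ne r$ is a prime, then $O^{q'}(G)=O^{q'}(N)$ and $R_q(G)=R_q(N)$: all $q$-elements of $G$ lie in $N$.

**(5)** $O^p(R_p(G))=R_p(G)\le O^p(G)$, since $O^pO^p=O^p$ and $O^{p'}(G)\le G$.

**(6)** $R_p(G)=1$ iff $G$ has a normal Sylow $p$-subgroup; and $R_p(G)=1$ for all $p\in\pi(G)$ iff $G$ is nilpotent. Indeed $R_p(G)=1$ says that $O^{p'}(G)$, which contains all Sylow $p$-subgroups, is a $p$-group.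

**(7)** If $J\in\mathcal J$ and $p\in\sigma(J)$, then $R_p(J)=J$. Since $p$ divides $|J/M|$, $O^{p'}(J)\not\le M$, so $O^{p'}(J)=J$; and $O^p(J)=J$ because $J$ is perfect.

**(8)** If $P\in\mathrm{Syl}_p(G)$ and $V=R_p(G)$, then $V=[V,P]$. Let $K=O^{p'}(G)$. As $V=O^p(K)$ and $P\le K$, we have $K=VP$. The subgroup $[V,P]\le V$ is normalized by $V$ and $P$, so it is normal in $K$. In $\bar K=K/[V,P]$, $\bar V$ centralizes $\bar P$, so $\bar P\trianglelefteq\bar V\bar P=\bar K$. Since $\bar K$ is generated by $p$-elements, all of which lie in the normal Sylow subgroup $\bar P$, we get $\bar K=\bar P$ and $\bar V=O^p(\bar K)=1$.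

**Lemma 1.** $LR(f)$ is a Fitting class containing $1$; $LR$ is monotone in $f$; $\bigcap_iLR(f_i)=LR(\bigcap_if_i)$. An $n$-multiply local class is $(n-1)$-multiply local ($n\ge1$). Non-empty intersections of families of $n$-multiply local classes are $n$-multiply local. Hence $l^\infty$ is a complete lattice with meet equal to intersection and greatest element $\mathfrak G$. If $\mathfrak X=LR(h)$, then $\mathfrak X=LR(p\mapsto h(p)\cap\mathfrak X)$.

*Proof.* The condition on the trivial group is vacuous, so $1\in LR(f)$. Let $G\in LR(f)$, $N\trianglelefteq G$ and $p\in\pi(N)$. Then $p\in\pi(G)$, and $R_p(N)\trianglelefteq R_p(G)\in f(p)$ by (1), so $R_p(N)\in f(p)$. Let $G=AB$ with $A,B\trianglelefteq G$ in $LR(f)$ and $p\in\pi(G)$. Then $p$ divides, say, $|A|$, so $R_p(A)\in f(p)\neq\varnothing$. Also $R_p(B)\in f(p)$: either $p\in\pi(B)$, or $R_p(B)=1$. By (1) and (2), $R_p(G)$ is the product of its normal subgroups $R_p(A),R_p(B)$, so $R_p(G)\in f(p)$.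

Monotonicity and the intersection formula can be read off from the definition. A $1$-multiply local class is a Fitting class, i.e. $0$-multiply local; and if $n\ge2$ and the non-empty values of $f$ are $(n-1)$-multiply local, they are $(n-2)$-multiply local by induction. For intersections, the case $n=0$ is clear. If $n\geq 1$, write the classes as $LR(f_i)$; a value $\bigcap_if_i(p)$ is empty, or it is a non-empty intersection of $(n-1)$-multiply local classes and so $(n-1)$-multiply local by induction. The class $\mathfrak G=LR(f)$, with $f$ constantly $\mathfrak G$, is totally local by induction on $n$. Totally local classes all contain $1$, so arbitrary intersections of them are totally local, and the join of a family is the intersection of all totally local classes containing its members. Finally, if $G\in\mathfrak X$ then $R_p(G)\trianglelefteq G$ lies in $\mathfrak X$; this gives the last claim. $\square$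

For a non-empty Fitting class $\mathfrak X$ put $\mathfrak X\mathfrak N_p=\{G: O^p(G)\in\mathfrak X\}$, and put $\varnothing\mathfrak N_p=\varnothing$. This is a Fitting class: if $N\trianglelefteq G$, then $O^p(N)\trianglelefteq O^p(G)$, and products are handled by (2). Since $O^pO^p=O^p$, $(\mathfrak X\mathfrak N_p)\mathfrak N_p=\mathfrak X\mathfrak N_p\supseteq\mathfrak X$.

## 6. Wreath products give the canonical values

We want $\mathfrak F=LR(p\mapsto\mathfrak F(p))$ for totally local $\mathfrak F$. The hard inclusion starts from a wreath product in $\mathfrak F$ and has to bring one coordinate into $f(p)$. What one gets directly is a subgroup of a direct power that *projects* onto a coordinate, and a Fitting class is not assumed to be closed under quotients. The next lemma repairs this, using that $f(p)$ is itself local.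

**Lemma 2.** Let $\mathfrak X=LR(f)$, let $U\in\mathfrak X$ be subnormal in $A\times B$, and let the projection $\rho:U\to A$ be surjective. Then $A\in\mathfrak X$.

*Proof.* Identify $A$ with $A\times1$. The aim is to find each $R_p(A)$ as a normal subgroup of $R_p(U)$.

**Step 1: show that $A$ is nilpotent modulo $U\cap A$.** Each $u\in U$ acts on $A$ by conjugation as $\rho(u)$, and $\rho(U)=A$; hence $[A,U,\dots,U]$ with $n$ entries $U$ equals $\gamma_{n+1}(A)$. Let $U=U_n\trianglelefteq\dots\trianglelefteq U_0=A\times B$. Then $[U_i,U]\le[U_i,U_{i+1}]\le U_{i+1}$, so $\gamma_{n+1}(A)\le U$. Thus $T=U\cap A$ contains $\gamma_{n+1}(A)$. As $A\trianglelefteq A\times B$, $T$ is normalized by $U$, which acts on $A$ as $A$ itself; so $T\trianglelefteq A$, and $A/T$ is nilpotent.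

**Step 2: place $V=R_p(A)$ inside $R_p(U)$.** Let $p\in\pi(A)$. Then $p\in\pi(U)$, so $R_p(U)\in f(p)$. By (3) and (6), $VT/T=R_p(A/T)=1$, so $V\le T\le U$. As $V$ is characteristic in $A$, it is normalized by $U$, so $V\trianglelefteq U$. Let $Q\in\mathrm{Syl}_p(U)$; then $\rho(Q)\in\mathrm{Syl}_p(A)$, and by (8)
$$V=[V,\rho(Q)]=[V,Q]\le O^{p'}(U),$$
because $Q\le O^{p'}(U)\trianglelefteq U$. By (5), $V=O^p(V)\le O^p(O^{p'}(U))=R_p(U)$.

**Step 3: conclude.** $V$ is normal in $U$, hence in $R_p(U)\in f(p)$, so $R_p(A)=V\in f(p)$. This holds for all $p\in\pi(A)$, so $A\in LR(f)$. $\square$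

**Lemma 3.** Let $\mathfrak F=LR(f)$, where every non-empty value of $f$ is a local Fitting class. Then:

- (i) $\mathfrak F(p)=(f(p)\cap\mathfrak F)\mathfrak N_p$ for all $p$;
- (ii) $\mathfrak F(p)\subseteq\mathfrak F$, $\mathfrak F(p)\mathfrak N_p=\mathfrak F(p)$, and $\mathfrak F=LR(p\mapsto\mathfrak F(p))$.

*Proof.* Put $g(p)=f(p)\cap\mathfrak F$. By Lemma 1, $g(p)$ is local or empty, and $\mathfrak F=LR(g)$. If $g(p)=\varnothing$, then $p$ divides the order of no $\mathfrak F$-group, so $\mathfrak F(p)=\varnothing$ and (i) holds at $p$. Let $g(p)\ne\varnothing$.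

**Step 1: $g(p)\mathfrak N_p\subseteq\mathfrak F$, so that $p$-extensions stay in $\mathfrak F$.** Let $N=O^p(G)\in g(p)\subseteq\mathfrak F$. Then $R_p(G)\le N$ by (5), and it is normal, so $R_p(G)\in g(p)$. If $q\in\pi(G)$ and $q\ne p$, then $q\in\pi(N)$ and $R_q(G)=R_q(N)\in g(q)$ by (4). So $G\in LR(g)=\mathfrak F$.

**Step 2: $g(p)\mathfrak N_p\subseteq\mathfrak F(p)$, the easy inclusion.** If $G\in g(p)\mathfrak N_p$, then $G^p\in g(p)\mathfrak N_p$, and $O^p(G\wr C_p)$ is a normal subgroup of $G^p$. So $G\wr C_p\in (g(p)\mathfrak N_p)\mathfrak N_p=g(p)\mathfrak N_p\subseteq\mathfrak F$.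

**Step 3: $\mathfrak F(p)\subseteq g(p)\mathfrak N_p$, the hard inclusion.** Let $W=G\wr C_p\in\mathfrak F$ with complement $C=C_p$. Put $N=O^p(G)$ and $D=[N^p,C]$. Since $N$ is characteristic in $G$, $N^p\trianglelefteq W$, so $D\le N^p$, and $D$ is normalized by $N^p$: thus $D\trianglelefteq N^p\trianglelefteq W$. For $x\in N$, $D$ contains an element with entries $x^{-1}$ and $x$ in two coordinates and $1$ elsewhere, and the entry $x$ can be put in the first coordinate; so $D$ projects onto the first coordinate $N$. Moreover $D$ lies in the normal closure of $C$, so $D\le O^{p'}(W)$. Hence $U=O^p(D)\le O^p(O^{p'}(W))=R_p(W)\in g(p)$. As $U$ is subnormal in $W$, it is subnormal in $R_p(W)$, and $U\in g(p)$. Now $U$ is subnormal in $N^p=N\times N^{p-1}$, and it projects onto $O^p(N)=N$. Lemma 2, applied to the local class $g(p)$, gives $N\in g(p)$, i.e. $G\in g(p)\mathfrak N_p$.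

**Step 4: read off (ii).** Steps 1–3 give (i), and with it $\mathfrak F(p)=g(p)\mathfrak N_p\subseteq\mathfrak F$ and $\mathfrak F(p)\mathfrak N_p=\mathfrak F(p)$. Since $g(p)\subseteq\mathfrak F(p)$, $\mathfrak F=LR(g)\subseteq LR(p\mapsto\mathfrak F(p))$. Conversely, if $R_p(G)\in\mathfrak F(p)=g(p)\mathfrak N_p$, then $R_p(G)=O^p(R_p(G))\in g(p)$ by (5). $\square$

To iterate, we must know that $\mathfrak F(p)$ is again totally local, so we must understand $\mathfrak X\mathfrak N_p$.

**Lemma 4.** If $\mathfrak X$ is non-empty and $n$-multiply local, so is $\mathfrak X\mathfrak N_p$. If $n\ge1$, $\mathfrak X=LR(h)$ and $h(q)\subseteq\mathfrak X$ for all $q$, then $\mathfrak X\mathfrak N_p=LR(h')$ with $h'(p)=\mathfrak X$ and $h'(q)=h(q)$ for $q\ne p$.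

*Proof.* For $n=0$ we only need that $\mathfrak X\mathfrak N_p$ is a Fitting class. Let $n\ge1$. By Lemma 1 we can choose $h$ with values that are empty or $(n-1)$-multiply local and with $h(q)\subseteq\mathfrak X$ (intersect with $\mathfrak X$, which is $(n-1)$-multiply local). Since $h'(p)=\mathfrak X$ is $(n-1)$-multiply local, the second statement implies the first.

**Step 1: $\mathfrak X\mathfrak N_p\subseteq LR(h')$.** If $N=O^p(G)\in\mathfrak X$, then $R_p(G)\le N$ gives $R_p(G)\in\mathfrak X=h'(p)$. For $q\in\pi(G)$, $q\ne p$, we have $q\in\pi(N)$ and $R_q(G)=R_q(N)\in h(q)$ by (4).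

**Step 2: a minimal counterexample to $LR(h')\subseteq\mathfrak X\mathfrak N_p$ has no $p$-quotient.** Let $G\in LR(h')\setminus\mathfrak X\mathfrak N_p$ have minimal order. Its proper normal subgroups lie in $\mathfrak X\mathfrak N_p$, so $G$ is comonolithic. If $O^p(G)<G$, then $O^p(G)=O^p(O^p(G))\in\mathfrak X$, i.e. $G\in\mathfrak X\mathfrak N_p$, a contradiction. So $O^p(G)=G$, and $G\notin\mathfrak X$.

**Step 3: such a $G$ lies in $\mathfrak X$ after all.** For $r\in\pi(G)$, $R_r(G)\in h'(r)\subseteq\mathfrak X$, so $R_r(G)\le G_{\mathfrak X}$. By (3) and (6), $G/G_{\mathfrak X}$ is nilpotent. It is non-trivial and comonolithic, so only one prime $q$ divides its order (two primes would give maximal normal subgroups of two different indices); it is a $q$-group, and $q\ne p$ by Step 2. For $r\in\pi(G)$ with $r\ne p$ we have $R_r(G)\in h'(r)=h(r)$. If $p\in\pi(G)$, then $p\in\pi(G_{\mathfrak X})$ because $|G:G_{\mathfrak X}|$ is a $q$-power, and $R_p(G)=R_p(G_{\mathfrak X})\in h(p)$ by (4). So $G\in LR(h)=\mathfrak X$, a contradiction. $\square$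

**Lemma 5.** Let $\mathfrak F$ be totally local. For all words $w$ and primes $p$: $\mathfrak F(w)$ is empty or totally local; if it is non-empty, $\mathfrak F(w)=LR(p\mapsto\mathfrak F(wp))$; further $\mathfrak F(wp)\subseteq\mathfrak F(w)$, $\mathfrak F(wp)\mathfrak N_p=\mathfrak F(wp)$ and $\mathfrak F(wpp)=\mathfrak F(wp)$.

*Proof.* For each $n\ge1$, $\mathfrak F$ is $(n+1)$-multiply local, so $\mathfrak F=LR(f)$ with values empty or $n$-multiply local, in particular empty or local. By Lemma 3, $\mathfrak F(p)=(f(p)\cap\mathfrak F)\mathfrak N_p$. By Lemmas 1 and 4 this is empty or $n$-multiply local. The left side does not depend on $f$ or $n$, so $\mathfrak F(p)$ is empty or totally local. Induction on the length of $w$ shows that $\mathfrak F(w)$ is empty or totally local, and Lemma 3 applied to $\mathfrak F(w)$ gives the next three assertions (they are trivial if $\mathfrak F(w)=\varnothing$). For the last one let $\mathfrak X=\mathfrak F(wp)\ne\varnothing$. Then $\mathfrak X(p)\subseteq\mathfrak X$. If $G\in\mathfrak X$, then $G^p\in\mathfrak X$, so $G\wr C_p\in\mathfrak X\mathfrak N_p=\mathfrak X$,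 i.e. $G\in\mathfrak X(p)$. $\square$

## 7. Perfect comonolithic subgroups are join-prime

For $\mathcal J$-groups the hope $(*)$ of Section 3 has a true core.

**Lemma 6.** Let $G=AB$ with $A,B\trianglelefteq G$, and let $J\in\mathcal J$ be subnormal in $G$. Then $J\le A$ or $J\le B$.

*Proof.* Induction on $|G|$. If $J=G$ and $A,B<G$, then $A,B\le M$ and $G\le M$, a contradiction. Let $J<G$, so $J\le L$ for some proper normal subgroup $L$ of $G$. Then
$$[L,G]=[L,A][L,B]\le G_1:=(L\cap A)(L\cap B),$$
so $L/G_1$ is abelian. As $J$ is perfect, $J\le G_1$, and $J$ is subnormal in $G_1\le L<G$. By induction, $J\le L\cap A$ or $J\le L\cap B$. $\square$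

Perfectness is essential: the diagonal subgroup of $C_2\times C_2$ is comonolithic and normal and lies in neither factor.

**Lemma 7.** Let $Y\subseteq\mathcal J$ be closed under isomorphisms and contain with $J$ all subnormal $\mathcal J$-subgroups of $J$. Then
$$C(Y)=\{G:\text{ all subnormal }\mathcal J\text{-subgroups of }G\text{ lie in }Y\}$$
is a totally local Fitting class and $C(Y)\cap\mathcal J=Y$.

*Proof.* Closure under normal subgroups is clear, and closure under products is Lemma 6. A group $J\in\mathcal J\cap C(Y)$ is a subnormal subgroup of itself, so $J\in Y$; the converse is the hypothesis on $Y$. We claim that $C(Y)=LR(f)$ with $f$ constantly $C(Y)$; then induction on $n$ shows that $C(Y)$ is $n$-multiply local for all $n$. If $G\in C(Y)$, then $R_p(G)\in C(Y)$. Conversely let $R_p(G)\in C(Y)$ for all $p\in\pi(G)$, and let $J\in\mathcal J$ be subnormal in $G$. Take $p\in\sigma(J)\subseteq\pi(G)$. By (7) and (1), $J=R_p(J)$ is subnormal in $R_p(G)$, so $J\in Y$. $\square$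

For instance, $C(\varnothing)$ is the class of soluble groups. A group in $\mathcal J$ is not soluble; and a minimal non-soluble subnormal subgroup $S$ of a non-soluble group is in $\mathcal J$: it is comonolithic, since otherwise it would be a product of two soluble normal subgroups, and perfect, since otherwise $S'$ would be soluble.

## 8. A totally local class is determined by $\Lambda$

**Proof of Theorem A(a).** "$\Rightarrow$" is the monotonicity of $\mathfrak F\mapsto\mathfrak F(w)$. For "$\Leftarrow$" we carry out the two moves of Section 3. We show by induction on $|G|$, *for all pairs of totally local classes with $\Lambda(\mathfrak F)\subseteq\Lambda(\mathfrak H)$ simultaneously*, that $G\in\mathfrak F$ implies $G\in\mathfrak H$; the pair will change during the induction. We may assume $G\ne1$.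

**Step 1: split $G$ if possible.** If $G$ has two distinct maximal normal subgroups, both are in $\mathfrak F$, hence in $\mathfrak H$ by induction, and so is their product $G$. So let $G$ be comonolithic with maximal normal subgroup $M$.

**Step 2: perfect groups are tested by the empty word.** If $G/M$ is non-abelian, then $G\in\mathcal J$, and $(\varepsilon,G)\in\Lambda(\mathfrak F)\subseteq\Lambda(\mathfrak H)$ says that $G\in\mathfrak H$.

**Step 3: otherwise pass to $R_p(G)$ and to the pair $\mathfrak F(p),\mathfrak H(p)$.** Let $|G/M|$ be prime and let $p\in\pi(G)$. We saw in Section 3 that $R_p(G)\le M<G$. By Lemma 5, $\mathfrak F=LR(p\mapsto\mathfrak F(p))$, so $R_p(G)\in\mathfrak F(p)\ne\varnothing$. Then $1\in\mathfrak F(p)$, i.e. $(p,1)\in\Lambda(\mathfrak F)\subseteq\Lambda(\mathfrak H)$, and $\mathfrak H(p)\ne\varnothing$. So $\mathfrak F(p)$ and $\mathfrak H(p)$ are totally local. Since $\mathfrak F(p)(w)=\mathfrak F(pw)$,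
$$(w,J)\in\Lambda(\mathfrak F(p))\iff(pw,J)\in\Lambda(\mathfrak F),$$
and the same holds for $\mathfrak H$; so $\Lambda(\mathfrak F(p))\subseteq\Lambda(\mathfrak H(p))$. By induction $R_p(G)\in\mathfrak H(p)$. As $p\in\pi(G)$ was arbitrary, $G\in LR(p\mapsto\mathfrak H(p))=\mathfrak H$. $\square$

The pairs $(p,1)$ are needed in Step 3: they record that $\mathfrak H(p)$ is non-empty. This is how $1$ enters $\Omega$ alongside $\mathcal J$.

## 9. Constructing the join from its words

For (c) we must show that the join acquires no new pairs. We construct a totally local class $\mathfrak K$ with $\Lambda(\mathfrak K)=\bigcup\Lambda(\mathfrak F_i)$; then (a) makes it the join. By Lemma 5, its values $\mathfrak K_w=\mathfrak K(w)$ must satisfy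
$$\mathfrak K_w=LR(p\mapsto\mathfrak K_{wp}).\tag{9}$$
It is tempting to take (9) as a recursive definition. But the recursion runs to longer and longer words and never reaches a starting value, and its solutions are not unique. For example, let the family consist of the class $C(\varnothing)$ of soluble groups alone. Since $G\wr C_p$ is soluble iff $G$ is, $\mathfrak F(w)=\mathfrak F$ for all $w$. Then (9) has the desired solution $\mathfrak K_w=C(\varnothing)$ for all $w$, but also $\mathfrak K_w=\mathfrak G$ for all $w$, and indeed $\mathfrak K_w=C(Y)$ for any fixed $Y$ as in Lemma 7. The ambiguity comes from $\mathcal J$-groups, for which $R_p(J)=J$. The remedy is to prescribe from the start which $\mathcal J$-groups are allowed at each word, by means of $C(Y_w)$, and then to take the largest solution of (9) under that bound, approaching it from above.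

**Proof of Theorem A(c).** Call $w$ *good* if $\mathfrak F_i(w)\ne\varnothing$ for some $i$. Since $\mathfrak F_i(wp)\subseteq\mathfrak F_i(w)$, if $wp$ is good so is $w$; and $\varepsilon$ is good. Put $Y_w=\mathcal J\cap\bigcup_i\mathfrak F_i(w)$. Each $\mathfrak F_i(w)$ is a Fitting class or empty, so $Y_w$ satisfies the hypothesis of Lemma 7. For good $w$ let
$$\mathfrak K_w^{(0)}=C(Y_w),\qquad \mathfrak K_w^{(n+1)}=C(Y_w)\cap LR\big(p\mapsto\mathfrak K_{wp}^{(n)}\big);$$
for $w$ not good let $\mathfrak K_w^{(n)}=\varnothing$. Put $\mathfrak K_w=\bigcap_n\mathfrak K_w^{(n)}$. By induction on $n$, all $\mathfrak K_w^{(n)}$ with $w$ good are Fitting classes containing $1$; and they decrease with $n$, because $\mathfrak K_w^{(1)}\subseteq\mathfrak K_w^{(0)}$ and $LR$ is monotone. So $\mathfrak K_w\ne\varnothing$ iff $w$ is good.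

**Step (c1): if $w$ is good, (9) holds; hence $\mathfrak K_w$ is totally local.** If $G\in\mathfrak K_w$ and $p\in\pi(G)$, then $R_p(G)\in\mathfrak K_{wp}^{(n)}$ for all $n$, so $R_p(G)\in\mathfrak K_{wp}$; this is "$\subseteq$". For the converse let $G\in LR(p\mapsto\mathfrak K_{wp})$. If $J\in\mathcal J$ is subnormal in $G$ and $p\in\sigma(J)$, then by (7) and (1) $J=R_p(J)$ is subnormal in $R_p(G)\in\mathfrak K_{wp}\subseteq C(Y_{wp})$. So $J\in Y_{wp}\subseteq Y_w$. Thus $G\in C(Y_w)$. Since $G\in LR(p\mapsto\mathfrak K_{wp}^{(n)})$ for all $n$, we get $G\in\mathfrak K_w^{(n+1)}$ for all $n$, and $G\in\mathfrak K_w$. For total locality, all $\mathfrak K_w$ with $w$ good are $0$-multiply local; if all of them are $n$-multiply local, (9) exhibits all of them as $(n+1)$-multiply local.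

**Step (c2): $\mathfrak F_i(w)\subseteq\mathfrak K_w$, so that $\mathfrak K_\varepsilon$ is an upper bound.** We show $\mathfrak F_i(w)\subseteq\mathfrak K_w^{(n)}$ for all $w$ by induction on $n$; let $\mathfrak F_i(w)\ne\varnothing$. Subnormal $\mathcal J$-subgroups of groups in $\mathfrak F_i(w)$ lie in $\mathfrak F_i(w)$, so $\mathfrak F_i(w)\subseteq C(Y_w)$. If $G\in\mathfrak F_i(w)$ and $p\in\pi(G)$, then $R_p(G)\in\mathfrak F_i(wp)\subseteq\mathfrak K_{wp}^{(n)}$ by Lemma 5 and induction. So $G\in\mathfrak K_w^{(n+1)}$.

**Step (c3): with $\mathfrak K=\mathfrak K_\varepsilon$, we have $\mathfrak K(w)=\mathfrak K_w$ for all $w$.** This connects the constructed classes with the canonical values. By induction on the length of $w$ it suffices that $\mathfrak K_w(p)=\mathfrak K_{wp}$. If $w$ is not good, neither is $wp$, and both sides are empty. Let $w$ be good. By (c1), the non-empty values in (9) are totally local, so Lemma 3(i) applies: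
$$\mathfrak K_w(p)=(\mathfrak K_{wp}\cap\mathfrak K_w)\mathfrak N_p.$$
So we need $\mathfrak K_{wp}\subseteq\mathfrak K_w$ and $\mathfrak K_{wp}\mathfrak N_p=\mathfrak K_{wp}$.

*First inclusion.* By Lemma 5 and monotonicity, $\mathfrak F_i(wpv)=\mathfrak F_i(wp)(v)\subseteq\mathfrak F_i(w)(v)=\mathfrak F_i(wv)$ for all $v$. So $wv$ is good whenever $wpv$ is, and $Y_{wpv}\subseteq Y_{wv}$, whence $C(Y_{wpv})\subseteq C(Y_{wv})$. By induction on $n$, $\mathfrak K^{(n)}_{wpv}\subseteq\mathfrak K^{(n)}_{wv}$ for all $v$: the case $n=0$ was just seen, and in the step from $n$ to $n+1$ one compares the values $\mathfrak K^{(n)}_{wpvq}\subseteq\mathfrak K^{(n)}_{wvq}$. With $v=\varepsilon$ we get $\mathfrak K_{wp}\subseteq\mathfrak K_w$.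

*Closure under $p$-extensions.* By Lemma 5, $\mathfrak F_i(wppv)=\mathfrak F_i(wpv)$ for all $v$. The class $\mathfrak K_u$ is constructed from the classes $\mathfrak F_i(uv)$ only, so $\mathfrak K_{wpp}=\mathfrak K_{wp}$. Let $\mathfrak X=\mathfrak K_{wp}\ne\varnothing$ (otherwise nothing is to be shown) and $N=O^p(G)\in\mathfrak X=LR(q\mapsto\mathfrak K_{wpq})$. Then $R_p(G)\le N$ by (5), so $R_p(G)\in\mathfrak X=\mathfrak K_{wpp}$. For $q\in\pi(G)\setminus\{p\}$ we have $q\in\pi(N)$ and $R_q(G)=R_q(N)\in\mathfrak K_{wpq}$ by (4). So $G\in\mathfrak X$.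

**Step (c4): compare $\Lambda$'s and conclude.** By (c3), $(w,1)\in\Lambda(\mathfrak K)$ iff $\mathfrak K_w\ne\varnothing$ iff $w$ is good iff $(w,1)\in\bigcup\Lambda(\mathfrak F_i)$. For $J\in\mathcal J$: if $J\in\mathfrak K(w)=\mathfrak K_w$, then $J\in C(Y_w)\cap\mathcal J=Y_w$ by Lemma 7, so $J\in\mathfrak F_i(w)$ for some $i$; the converse is (c2). So $\Lambda(\mathfrak K)=\bigcup\Lambda(\mathfrak F_i)$. Now $\mathfrak K$ is totally local and contains every $\mathfrak F_i$. If a totally local $\mathfrak H$ contains all $\mathfrak F_i$, then $\Lambda(\mathfrak K)=\bigcup\Lambda(\mathfrak F_i)\subseteq\Lambda(\mathfrak H)$, and $\mathfrak K\subseteq\mathfrak H$ by (a). So $\mathfrak K=\bigvee\mathfrak F_i$. $\square$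

**Distributivity.** By (b) and (c),
$$\Lambda(\mathfrak F\cap(\mathfrak H\vee\mathfrak L))=\Lambda(\mathfrak F)\cap(\Lambda(\mathfrak H)\cup\Lambda(\mathfrak L))=\Lambda((\mathfrak F\cap\mathfrak H)\vee(\mathfrak F\cap\mathfrak L)),$$
and by (a) $\mathfrak F\cap(\mathfrak H\vee\mathfrak L)=(\mathfrak F\cap\mathfrak H)\vee(\mathfrak F\cap\mathfrak L)$. Complete distributivity is the law
$$\bigcap_{i\in I}\ \bigvee_{j\in J_i}\mathfrak F_{ij}=\bigvee_{\varphi\in\prod J_i}\ \bigcap_{i\in I}\mathfrak F_{i\varphi(i)}.$$
For non-empty index sets, $\Lambda$ turns it into the same law for $\bigcap$ and $\bigcup$ of sets, which holds. If some $J_i$ is empty, both sides are $(1)$; if $I$ is empty, both are $\mathfrak G$. This completes the proof of Theorem A. $\blacksquare$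

## 10. The image of $\Lambda$: down-sets of $(\Omega,\preceq)$

Which subsets of $\Omega$ occur? For $x=(p_1\cdots p_k,J)\in\Omega$ put
$$H_x=(\cdots(J\wr C_{p_k})\wr C_{p_{k-1}}\cdots)\wr C_{p_1}.$$
Unwinding the definition of $\mathfrak F(w)$ gives $x\in\Lambda(\mathfrak F)\iff H_x\in\mathfrak F$. Let $L_G$ (short for $l^\infty\mathrm{fit}(G)$) be the least totally local class containing $G$, and put
$$x\preceq y\iff H_x\in L_{H_y}.$$
This is reflexive; it is transitive because $H_y\in L_{H_z}$ implies $L_{H_y}\subseteq L_{H_z}$. So it is a preorder.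

**Theorem B.** $\Lambda$ is an isomorphism of $l^\infty$ onto the lattice of all non-empty down-sets of $(\Omega,\preceq)$. The classes $L_{H_x}$ are completely join-prime, and every totally local class is the join of those it contains.

Completely join-prime means, as the joins in Theorem A: if $L_{H_x}\subseteq\bigvee\mathfrak F_i$ for a non-empty family, then $L_{H_x}\subseteq\mathfrak F_i$ for some $i$.

*Proof.* *The values of $\Lambda$ are non-empty down-sets.* If $y\in\Lambda(\mathfrak F)$ and $x\preceq y$, then $H_y\in\mathfrak F$ and $H_x\in L_{H_y}\subseteq\mathfrak F$, so $x\in\Lambda(\mathfrak F)$. Also $(\varepsilon,1)\in\Lambda(\mathfrak F)$.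

*Every non-empty down-set occurs.* By definition $\{x:x\preceq y\}=\Lambda(L_{H_y})$. So a non-empty down-set $\Delta$ equals $\bigcup_{y\in\Delta}\Lambda(L_{H_y})=\Lambda(\bigvee_{y\in\Delta}L_{H_y})$ by Theorem A(c). By Theorem A(a), $\Lambda$ is an order-embedding, so it is an isomorphism. Taking $\Delta=\Lambda(\mathfrak F)$ and using (a), $\mathfrak F$ is the join of the $L_{H_y}$ with $H_y\in\mathfrak F$.

*Join-primeness.* If $L_{H_x}\subseteq\bigvee\mathfrak F_i$, then $x\in\Lambda(\bigvee\mathfrak F_i)=\bigcup\Lambda(\mathfrak F_i)$, so $H_x\in\mathfrak F_i$ and $L_{H_x}\subseteq\mathfrak F_i$ for some $i$. $\square$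

In the light of Section 3: $D_{30}$ is not join-prime, but the wreath products $H_x$ are.

## 11. Admissible words, the preorder, and the soluble case

We make $\preceq$ explicit. A word is *reduced* if it has no two equal consecutive letters; $\mathrm{red}(w)$ is obtained by collapsing runs of equal letters. By Lemma 5, $\mathfrak F(wppv)=\mathfrak F(wpv)$, so $\mathfrak F(w)=\mathfrak F(\mathrm{red}(w))$ for totally local $\mathfrak F$. For $v=p_1\cdots p_k$ put $R_v(G)=R_{p_k}(\cdots R_{p_1}(G)\cdots)$, and call $v$ *admissible* for $G$ if $p_i$ divides $|R_{p_1\cdots p_{i-1}}(G)|$ for $i=1,\dots,k$. These are the words spelled in Section 1.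

For example, $R_2(S_4)=O^2(S_4)=A_4$ and $R_3(S_4)=O^3(A_4)=V_4$, the Klein four-group. Further $R_3(A_4)=V_4$ and $R_2(V_4)=1$. So the reduced admissible words of $S_4$ are $\varepsilon,2,3,23,32,232$.

**Theorem C.**

- (i) For reduced $v$: $(v,I)\in\Lambda(L_G)$ iff $v$ is admissible for $G$ and $I$ is isomorphic to a subnormal subgroup of $R_v(G)$.
- (ii) For a non-empty class $\mathfrak Z$ of groups, $G$ belongs to the totally local Fitting class generated by $\mathfrak Z$ iff for every reduced word $v$ admissible for $G$ and every subnormal subgroup $I\in\mathcal J\cup\{1\}$ of $R_v(G)$ there is $Z\in\mathfrak Z$ such that $v$ is admissible for $Z$ and $I$ is isomorphic to a subnormal subgroup of $R_v(Z)$.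
- (iii) $(v,I)\preceq(p_1\cdots p_k,J)$ iff $v=p_1^{a_1}\cdots p_k^{a_k}u$ with $a_i\ge0$, $\mathrm{red}(u)$ admissible for $J$, and $I$ isomorphic to a subnormal subgroup of $R_{\mathrm{red}(u)}(J)$.
- (iv) The totally local Fitting classes of soluble groups correspond bijectively to the non-empty sets of reduced words closed under taking reduced subwords (subsequences). The correspondence is $\mathfrak F\mapsto\{w\text{ reduced}:\mathfrak F(w)\ne\varnothing\}$; it is an isomorphism of lattices, with $\cap,\cup$ on the set side.

*Proof.* **Step 1: compute the values of $L_G$.** We claim that $L_G(p)=L_{R_p(G)}\mathfrak N_p$ if $p\in\pi(G)$, and $L_G(p)=\varnothing$ otherwise. Let $h(p)=L_{R_p(G)}$ for $p\in\pi(G)$ and $h(p)=\varnothing$ otherwise. Then $LR(h)$ is totally local and contains $G$, so $L_G\subseteq LR(h)$. Conversely, for $p\in\pi(G)$, Lemma 5 gives $R_p(G)\in L_G(p)$, which is totally local; so $h(p)\subseteq L_G(p)\subseteq L_G$, and $LR(h)\subseteq LR(p\mapsto L_G(p))=L_G$. Thus $L_G=LR(h)$ with $h(p)\subseteq L_G$, and Lemma 3(i) gives $L_G(p)=h(p)\mathfrak N_p$.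

**Step 2: compute the values of $\mathfrak X\mathfrak N_p$.** For totally local $\mathfrak X$ we claim $(\mathfrak X\mathfrak N_p)(p)=\mathfrak X\mathfrak N_p$ and $(\mathfrak X\mathfrak N_p)(q)=\mathfrak X(q)$ for $q\ne p$. By Lemma 5 we may use Lemma 4 with $h(q)=\mathfrak X(q)\subseteq\mathfrak X$: $\mathfrak X\mathfrak N_p=LR(h')$ with $h'(p)=\mathfrak X$ and $h'(q)=\mathfrak X(q)$. All these values lie in $\mathfrak X\mathfrak N_p$, so Lemma 3(i) gives $\mathfrak X\mathfrak N_p$ at $p$, and $\mathfrak X(q)\mathfrak N_q=\mathfrak X(q)$ at $q$.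

**Step 3: prove (i).** We first show for reduced $v=p_1\cdots p_k$ with $k\ge1$ that
$$L_G(v)=L_{R_v(G)}\mathfrak N_{p_k}\ \text{ if } v \text{ is admissible for } G,\qquad L_G(v)=\varnothing\ \text{ otherwise}.\tag{10}$$
For $k=1$ this is Step 1. Let $v=v'q$ with $v'=p_1\cdots p_k$, $k\geq1$ and $q\ne p_k$. If $v'$ is not admissible, then $L_G(v')=\varnothing$ and $L_G(v)=\varnothing$. Otherwise, by Step 2, $L_G(v)=(L_{R_{v'}(G)}\mathfrak N_{p_k})(q)=L_{R_{v'}(G)}(q)$, and Step 1 applied to $R_{v'}(G)$ gives (10) for $v$.

Next, for $I\in\mathcal J\cup\{1\}$ we have $O^p(I)=I$, so $I\in L_X\mathfrak N_p\iff I\in L_X$. Finally, for $I\in\mathcal J$, $I\in L_X$ iff $I$ is isomorphic to a subnormal subgroup of $X$. "If" is clear. Conversely let $Y$ be the class of $\mathcal J$-groups isomorphic to subnormal subgroups of $X$. It satisfies the hypothesis of Lemma 7, and $X\in C(Y)$. As $C(Y)$ is totally local, $L_X\subseteq C(Y)$, so $I\in C(Y)\cap\mathcal J=Y$. For $I=1$ the corresponding statement is trivial. Together with (10), and with $L_G(\varepsilon)=L_G$ for the empty word, this proves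 (i).

**Step 4: prove (ii).** The totally local class generated by $\mathfrak Z$ is $\bigvee_{Z\in\mathfrak Z}L_Z$. By Theorem A, $G$ lies in it iff $\Lambda(L_G)\subseteq\bigcup_Z\Lambda(L_Z)$. Since $\mathfrak F(w)=\mathfrak F(\mathrm{red}(w))$, it suffices to test pairs with reduced words; apply (i).

**Step 5: prove (iii) by peeling off one wreath product at a time.** First, $L_{H\wr C_p}=L_H\mathfrak N_p$. The class $L_H\mathfrak N_p$ is totally local by Lemma 4. It contains $H\wr C_p$, because $O^p(H\wr C_p)$ is a normal subgroup of $H^p\in L_H$. Conversely put $\mathfrak L=L_{H\wr C_p}$. Then $H\in\mathfrak L(p)$, so $L_H\subseteq\mathfrak L(p)$ and $L_H\mathfrak N_p\subseteq\mathfrak L(p)\mathfrak N_p=\mathfrak L(p)\subseteq\mathfrak L$ by Lemma 5.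

Second, for totally local $\mathfrak X$,
$$\Lambda(\mathfrak X\mathfrak N_p)=\{(p^au,I):\ a\ge0,\ (u,I)\in\Lambda(\mathfrak X)\}.\tag{11}$$
By Step 2, $(\mathfrak X\mathfrak N_p)(p^au)=(\mathfrak X\mathfrak N_p)(u)\supseteq\mathfrak X(u)$, which gives "$\supseteq$". For "$\subseteq$" let $(v,I)\in\Lambda(\mathfrak X\mathfrak N_p)$, and write $v=p^au$ with $u$ not starting with $p$. Then $I\in(\mathfrak X\mathfrak N_p)(u)$. If $u=\varepsilon$, then $I=O^p(I)\in\mathfrak X$. If $u=qu'$ with $q\ne p$, then $(\mathfrak X\mathfrak N_p)(u)=\mathfrak X(q)(u')=\mathfrak X(u)$ by Step 2. In both cases $(u,I)\in\Lambda(\mathfrak X)$.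

Now $H_{(p_1w',J)}=H_{(w',J)}\wr C_{p_1}$, so iterating gives
$$\Lambda(L_{H_{(p_1\cdots p_k,J)}})=\{(p_1^{a_1}\cdots p_k^{a_k}u,I):\ a_i\ge0,\ (u,I)\in\Lambda(L_J)\}.$$
Finally $(u,I)\in\Lambda(L_J)$ iff $(\mathrm{red}(u),I)\in\Lambda(L_J)$, and (i) describes the latter.

**Step 6: prove (iv).** A totally local $\mathfrak F$ consists of soluble groups iff $\Lambda(\mathfrak F)$ contains no pair $(w,J)$ with $J\in\mathcal J$. Indeed, if $(w,J)\in\Lambda(\mathfrak F)$ with $J\in\mathcal J$, then $J\in\mathfrak F(w)\subseteq\mathfrak F$ is not soluble. If $\mathfrak F$ contains a non-soluble group, a minimal non-soluble subnormal subgroup $S$ of it is in $\mathcal J$ (Section 7), and $(\varepsilon,S)\in\Lambda(\mathfrak F)$.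

By (iii), $(v,I)\preceq(w,1)$ forces $I=1$, because $\Lambda(L_1)=\{(\varepsilon,1)\}$. So $\{(w,1)\}$, with $w$ running over all words, is a down-set of $\Omega$. By Theorem B, the totally local classes of soluble groups correspond to the non-empty down-sets of this set, with intersections and joins corresponding to $\cap$ and $\cup$. Since $(w,1)$ and $(\mathrm{red}(w),1)$ lie in the same sets $\Lambda(\mathfrak F)$, we may restrict to reduced words, and $(w,1)\in\Lambda(\mathfrak F)$ means $\mathfrak F(w)\ne\varnothing$. By (iii), for reduced $v$ and $w=p_1\cdots p_k$, $(v,1)\preceq(w,1)$ iff $v=p_1^{a_1}\cdots p_k^{a_k}$ for some $a_i\ge0$. As $v$ is reduced, all $a_i\le1$; so the condition says that $v$ is a subsequence of $w$. $\square$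

Two illustrations. The reduced admissible words of $S_4$ are exactly the reduced subsequences of $232$. So $S_4$ generates the same totally local class as $H_{(232,1)}=(C_2\wr C_3)\wr C_2$, and by Step 5 this class is $((\mathfrak N_2)\mathfrak N_3)\mathfrak N_2$. Second, every word in the letters $2,3,5$ is admissible for $A_5$; so by (ii) with $\mathfrak Z=\{A_5\}$, the class $L_{A_5}$ contains every soluble $\{2,3,5\}$-group: for such a group only words in these letters are admissible, and only $I=1$ has to be tested.

**Remark (distributive cannot be strengthened to Boolean).** The class $\mathfrak N_p=L_{C_p}$ has no complement in $l^\infty$. Since $C_p=1\wr C_p$, Step 5 gives $L_{C_p}=L_1\mathfrak N_p=\mathfrak N_p$, and (11) gives $\Lambda(\mathfrak N_p)=\{(p^a,1):a\ge0\}$. Suppose $\mathfrak F\vee\mathfrak N_p=\mathfrak G$, and let $q\ne p$ be a prime. The pair $(pq,1)$ lies in $\Lambda(\mathfrak G)=\Omega$ and not in $\Lambda(\mathfrak N_p)$, so by Theorem A(c) it lies in $\Lambda(\mathfrak F)$. Hence $\varnothing\ne\mathfrak F(pq)\subseteq\mathfrak F(p)$, so $1\in\mathfrak F(p)$,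 i.e. $C_p=1\wr C_p\in\mathfrak F$. Thus $\mathfrak F\cap\mathfrak N_p\ne(1)$.
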